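# Extending self-maps of projective schemes to projective space, over any field

## 1. Lifting forms: a guess and four tests

Fix a field $k$, finite or infinite; all schemes and morphisms are over $k$. Let $X$ be a projective $k$-scheme, $\mathscr L$ an ample line bundle on $X$, and $\phi:X\to X$ a morphism with $\phi^*\mathscr L\simeq\mathscr L^{\otimes d}$ for some $d\ge2$. Is there a closed immersion $X\hookrightarrow\mathbb P^n$, for some $n$, such that $\phi$ is the restriction of a morphism $\mathbb P^n\to\mathbb P^n$?

The first guess is yes, for the following reason. Embed $X$ by a high power of $\mathscr L$. In the coordinates of the embedding, $\phi$ is given by sections of the $d$-th power of $\mathscr O(1)|_X$, hence, one hopes, by restrictions of forms of degree $d$ on $\mathbb P^n$. Those same forms should define the extension. The only danger is that they have a common zero outside $X$, and since we may change them by forms vanishing on $X$, we should be able to avoid that.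

**Test 1: $X=\mathbb P^m$, $\mathscr L=\mathscr O(1)$.** Here $\phi$ is given by $m+1$ forms of degree $d$ without common zero. Take $n=m$; there is nothing to extend.

**Test 2: $\mathbb P^1$ as a conic over $\mathbb F_2$.** Let $X=\mathbb P^1$ with coordinates $s,t$ and $\phi(s:t)=(s^2:st+t^2)$, so $d=2$ with $\mathscr L=\mathscr O(1)$. Embed $X$ in $\mathbb P^2$ by $(x:y:z)=(s^2:st:t^2)$, with image the conic $xz=y^2$. Pulling $x,y,z$ back by $\phi$ gives
$$s^4,\qquad s^2(st+t^2)=s^3t+s^2t^2,\qquad (st+t^2)^2=s^2t^2+t^4 .$$
Since $xz$ and $y^2$ both restrict to $s^2t^2$, there are several lifts to quadratic forms. The lift $(x^2,\ xy+xz,\ xz+z^2)$ has the common zero $(0:1:0)$, which is not on the conic. The lift $(x^2,\ xy+y^2,\ xz+z^2)$ has none: $x=0$ forces $y=0$ and $z=0$. So a careless lift may fail, and adding a multiple of $xz-y^2$ to one form repairs it.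

**Test 3: $d=1$, where the answer can be no.** Over any field let $X$ be two disjoint copies of $\mathbb P^1$ and let $\phi$ map both copies identically onto the first. With $\mathscr L=\mathscr O(1)$ on both copies, $\phi^*\mathscr L\simeq\mathscr L$. Suppose $i:X\hookrightarrow\mathbb P^n$ and $\Phi:\mathbb P^n\to\mathbb P^n$ satisfy $\Phi i=i\phi$. Then $n\ge1$ and $\Phi^*\mathscr O(1)\simeq\mathscr O(e)$ for some $e$. Let $a>0$ be the degree of $i^*\mathscr O(1)$ on the first copy. As $\phi$ is the identity there, $a=ea$, so $e=1$. Thus $\Phi$ is given by $n+1$ linear forms in $n+1$ variables without common zero; these are linearly independent, so $\Phi$ is an automorphism. But $\phi$ is not injective, a contradiction. So $d\ge2$ has to be used somewhere.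

**Test 4: finite fields.** Over an infinite field "change the forms a little" suggests a general choice of coefficients. Over a finite field there are only finitely many choices, and Section 5 exhibits lifts over $\mathbb F_2$ for which every one of them fails.

For infinite $k$ the answer yes is a result of Fakhruddin. We shall prove that the guess is right over every field, with the infinite case included in the proof. The statements are as follows.

**Theorem 1.** Let $k$ be any field, $X$ a projective $k$-scheme, $\mathscr L$ an ample line bundle on $X$, and $\phi:X\to X$ a morphism with $\phi^*\mathscr L\simeq\mathscr L^{\otimes d}$ for some $d\ge2$. Then there is a closed immersion $X\hookrightarrow\mathbb P^{n'}$ such that $\phi$ extends to a morphism $\mathbb P^{n'}\to\mathbb P^{n'}$.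

**Theorem 2 (one embedding for all maps and all $d\ge2$).** Let $k$ be any field, $X$ a projective $k$-scheme, $\mathscr L$ ample on $X$. There is a closed immersion $i':X\hookrightarrow\mathbb P^{n'}$, with $i'^*\mathscr O(1)$ a positive power of $\mathscr L$, such that every $\phi:X\to X$ satisfying $\phi^*\mathscr L\simeq\mathscr L^{\otimes d}$ for some $d\ge2$ extends to a morphism $\mathbb P^{n'}\to\mathbb P^{n'}$.

**Theorem 3 (classification).** Let $X\ne\emptyset$ be projective over any field $k$ and $\phi:X\to X$ a morphism. There exist a closed immersion $X\hookrightarrow\mathbb P^n$ and an extension of $\phi$ to $\mathbb P^n\to\mathbb P^n$ if and only if at least one of these holds: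

- (a) $\phi$ factors through a $k$-point $\operatorname{Spec}k\to X$;
- (b) $\phi$ is an automorphism and $\phi^*\mathscr L\simeq\mathscr L$ for some ample $\mathscr L$;
- (c) $\phi^*\mathscr L\simeq\mathscr L^{\otimes d}$ for some ample $\mathscr L$ and some $d\ge2$.

For $X=\emptyset$ Theorems 1 and 2 are trivial, so from now on $X\ne\emptyset$. We write $\bar k$ for an algebraic closure of $k$ and $\mathscr L^d$ for $\mathscr L^{\otimes d}$.

## 2. Background on linear systems, resultants and finite fields

**Maps to projective space.** A morphism $Y\to\mathbb P^n$ is the same as a line bundle $\mathscr N$ on $Y$ with sections $u_0,\dots,u_n$ generating it, up to isomorphism. We write it $(u_0:\dots:u_n)$. In particular, $n'+1$ forms of the same degree in $n'+1$ variables over $k$ define a morphism $\mathbb P^{n'}\to\mathbb P^{n'}$ as soon as they have no common zero in $\mathbb P^{n'}(\bar k)$.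

**Ampleness.** A line bundle $\mathscr M$ on $X$ is very ample if $\mathscr M\simeq j^*\mathscr O(1)$ for a closed immersion $j:X\hookrightarrow\mathbb P^N$; then the complete linear system $H^0(X,\mathscr M)$ also gives a closed immersion. If $\mathscr L$ is ample, some power $\mathscr L^a$, $a\ge1$, is very ample.

**Serre's theorem.** If $X\subset\mathbb P^N$ is closed with ideal sheaf $\mathscr I$, then for all large $c$ we have $H^1(\mathbb P^N,\mathscr I(c))=0$, so $H^0(\mathbb P^N,\mathscr O(c))\to H^0(X,\mathscr O_X(c))$ is surjective, and $\mathscr I(c)$ is globally generated.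

**Resultant.** For $n+1$ forms of degree $d$ in $n+1$ variables there is a polynomial $\operatorname{Res}$ in their coefficients, with integer coefficients, homogeneous of degree $d^n$ in the coefficients of each form. Over any algebraically closed field it vanishes exactly when the forms have a nontrivial common zero. The reference is J.-P. Jouanolou, *Le formalisme du résultant*, Adv. Math. 90 (1991). For $n=0$ and the single form $ax_0^d$ it is $a$.

**Finite fields.** $\mathbb F_{q^a}\subset\mathbb F_{q^b}$ inside $\overline{\mathbb F}_q$ if and only if $a\mid b$. For each $d\ge1$ there is a monic irreducible polynomial of degree $d$ over $\mathbb F_q$, and all its roots lie in $\mathbb F_{q^d}$.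

**Schwartz–Zippel bound.** A nonzero polynomial of degree $\le\delta$ in $M$ variables over the field $\mathbb F_{Q}$ with $Q$ elements has at most $\delta Q^{M-1}$ zeros in $\mathbb F_Q^M$.

## 3. An embedding on which sections lift and quadrics cut out $X$

To perturb forms we need two things from the embedding: sections of powers of $\mathscr O(1)|_X$ must lift to forms, and there must be enough forms of degree $d$ vanishing on $X$ to move the values of our forms at every point outside $X$. Since $d$ may be $2$, we want $X$ cut out by quadrics, at least as a set of points.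

**Lemma 4.** There are a positive power $A$ of $\mathscr L$ and a closed immersion $i:X\hookrightarrow\mathbb P^n$ with $i^*\mathscr O(1)=A$, whose coordinates $x_0,\dots,x_n$ restrict to a basis of $H^0(X,A)$, such that:

- (P1) for every $d\ge1$ the map $H^0(\mathbb P^n,\mathscr O(d))\to H^0(X,A^d)$ is surjective;
- (P2) there are quadratic forms $g_1,\dots,g_r$ over $k$, $r\ge1$, vanishing on $X$, whose common zero set in $\mathbb P^n(\bar k)$ is $X(\bar k)$.

**Step 1: construct $i$.** Choose $a\ge1$ with $\mathscr M=\mathscr L^a$ very ample, and embed $X\subset\mathbb P^N$ with $\mathscr O(1)|_X=\mathscr M$. Let $\mathscr I$ be the ideal sheaf and $S=k[t_0,\dots,t_N]$. By Serre there is $c_0\ge1$ such that for all $c\ge c_0$ the map $S_c\to H^0(X,\mathscr M^c)$ is surjective and $\mathscr I(c)$ is globally generated. Fix $c\ge c_0$ and put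
$$A=\mathscr M^c,\qquad I_c=H^0(\mathbb P^N,\mathscr I(c))\subset S_c,\qquad V=H^0(X,A)=S_c/I_c,\qquad n+1=\dim V .$$
Let $v_c:\mathbb P^N\to\mathbb P(S_c)$ be the Veronese embedding: $\mathbb P(S_c)$ has coordinates $y_\alpha$, one for each exponent $\alpha\in\mathbb Z_{\ge0}^{N+1}$ with $|\alpha|=c$, and $y_\alpha$ pulls back to $t^\alpha$. A linear form $\sum a_\alpha y_\alpha$ pulls back to $\sum a_\alpha t^\alpha\in S_c$, and this restricts to zero on $X$ if it lies in $I_c$. So the closed immersion $X\subset\mathbb P^N\to\mathbb P(S_c)$ lands in the linear subspace cut out by $I_c$, whose linear forms are $S_c/I_c=V$. Call this subspace $\mathbb P(V)=\mathbb P^n$. This gives $i$, and a basis $x_0,\dots,x_n$ of $V$ serves as coordinates.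

**Step 2: lifting (P1).** The multiplication map $\operatorname{Sym}^dS_c\to S_{cd}$ is surjective, and so is $S_{cd}\to H^0(X,\mathscr M^{cd})=H^0(X,A^d)$, because $cd\ge c_0$. The composite multiplies together the restrictions to $X$ of elements of $S_c$, so it factors through $\operatorname{Sym}^dV=H^0(\mathbb P^n,\mathscr O(d))$. Hence $\operatorname{Sym}^dV\to H^0(X,A^d)$ is surjective.

**Step 3: the quadrics (P2).** Take for $g_1,\dots,g_r$ the restrictions to $\mathbb P(V)$ of all binomials
$$y_\alpha y_\beta-y_{\alpha'}y_{\beta'},\qquad \alpha+\beta=\alpha'+\beta',\tag{1}$$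
adding the zero form if the list is empty. They pull back to $t^{\alpha+\beta}-t^{\alpha'+\beta'}=0$ on $\mathbb P^N$, so they vanish on $X$. (For $N=1$, $c=2$ the only nontrivial one is, up to sign, $y_{20}y_{02}-y_{11}^2$, the conic of Test 2.) Conversely, let $y\in\mathbb P(V)(\bar k)$ be a common zero of the $g_s$. We show $y\in X$ in three moves.

*Some $y_{ce_l}$ is nonzero.* Here $e_l$ is the $l$-th unit vector. Among all pairs $(\alpha,l)$ with $y_\alpha\ne0$ choose one with $\alpha_l$ maximal; then $\alpha_l\ge1$. If $\alpha\ne ce_l$, choose $m\ne l$ with $\alpha_m>0$. By (1), $y_\alpha^2=y_{\alpha+e_l-e_m}\,y_{\alpha-e_l+e_m}$, where both exponents are nonnegative. So $y_{\alpha+e_l-e_m}\ne0$, and its $l$-th exponent is $\alpha_l+1$, contradicting maximality. So $\alpha=ce_l$, and we scale $y$ so that $y_{ce_l}=1$.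

*$y$ is a Veronese point.* Put $\tau_m=y_{(c-1)e_l+e_m}$; in particular $\tau_l=1$. We show $y_\alpha=\tau^\alpha$ by induction on $c-\alpha_l$. If $\alpha=ce_l$, both sides are $1$. Otherwise choose $m\ne l$ with $\alpha_m>0$. Since $\alpha+ce_l=(\alpha-e_m+e_l)+((c-1)e_l+e_m)$, (1) gives
$$y_\alpha=y_\alpha y_{ce_l}=y_{\alpha-e_m+e_l}\,\tau_m=\tau^{\alpha-e_m+e_l}\,\tau_m=\tau^\alpha\tau_l=\tau^\alpha ,$$
by induction applied to $\alpha-e_m+e_l$. So $y=v_c(\tau)$ with $\tau=(\tau_0:\dots:\tau_N)\in\mathbb P^N(\bar k)$.

*$\tau$ lies on $X$.* As $y\in\mathbb P(V)$, every element of $I_c$ vanishes at $\tau$. As $\mathscr I(c)$ is generated by its global sections $I_c$, the point $\tau$ lies on $X$. $\square$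

Fix this embedding for the rest of the lecture. It depends on $X$ and $\mathscr L$ only, not on $\phi$ or $d$.

**The forms $h_j$.** For $d\ge2$ let $h_1,\dots,h_J$ be the forms
$$x_l^{d-2}g_s\qquad(0\le l\le n,\ 1\le s\le r),\qquad J=(n+1)r .$$
They have degree $d$ and vanish on $X$. If all of them vanish at a point $x$, then choosing $l$ with $x_l\neq0$ gives $g_s(x)=0$ for all $s$. So their common zero set in $\mathbb P^n(\bar k)$ is exactly $X(\bar k)$. The number $J\ge1$ does not depend on $d$ (for $d=2$ the list has repetitions, which do no harm).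

**Lifts.** Let $\phi^*\mathscr L\simeq\mathscr L^d$ with $d\ge2$. Since $A$ is a power of $\mathscr L$, there is an isomorphism $\psi:\phi^*A\simeq A^d$. Put $u_l=\psi(\phi^*(x_l|_X))$ for $0\le l\le n$. These sections generate $A^d$, and $i\circ\phi$ is the morphism $(u_0:\dots:u_n)$. By (P1) choose forms $f_0,\dots,f_n$ of degree $d$ on $\mathbb P^n$ with $f_l|_X=u_l$. They have no common zero on $X$.

We now record what must be checked to extend $\phi$, possibly into a larger projective space.

**Lemma 5 (extension criterion).** Let $\mathbb P^n\subset\mathbb P^{n'}$ be $\{w=0\}$, where $w=(w_1,\dots,w_{n'-n})$ are additional coordinates, and let $i':X\subset\mathbb P^n\subset\mathbb P^{n'}$. Suppose $F_0,\dots,F_n,G_1,\dots,G_{n'-n}\in k[x,w]$ are forms of degree $d$ without common zero in $\mathbb P^{n'}(\bar k)$, with $F_l|_X=u_l$ and $G_\mu|_X=0$. Then $\Phi=(F:G):\mathbb P^{n'}\to\mathbb P^{n'}$ extends $\phi$.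

*Proof.* $\Phi$ is a morphism because there is no common zero. The morphism $\Phi\circ i'$ is given by the restricted sections, so $\Phi\circ i'=(u_0:\dots:u_n:0:\dots:0)=i'\circ\phi$. $\square$

## 4. The bad locus in coefficient space

The simplest use of Lemma 5 is $n'=n$ with $F_i=f_i+\sum_j\tau_{ij}h_j$. These have the right restriction to $X$ for any $\tau_{ij}\in k$. The next lemma says that almost all $\tau$ work. Let $M=(n+1)J$ and let $y_{ij}$ ($0\le i\le n$, $1\le j\le J$) be indeterminates.

**Lemma 6.** There is a nonzero $R\in k[y_{ij}]$ such that, for every $\tau\in\bar k^M$ with $R(\tau)\ne0$, the forms $f_i+\sum_j\tau_{ij}h_j$ ($0\le i\le n$) have no common zero in $\mathbb P^n(\bar k)$. One may take $\deg R\le(n+1)d^n$.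

**Step 1: the bad $\tau$ form a proper closed subset.** Let
$$\Gamma=\Bigl\{(x,y)\in\mathbb P^n\times\mathbb A^M:\ f_i(x)+\sum_jy_{ij}h_j(x)=0\ \text{ for all } i\Bigr\}$$
and let $B$ be its image in $\mathbb A^M$. Since $\mathbb P^n$ is proper, $B$ is closed; it is defined over $k$, and its $\bar k$-points are exactly the $\tau$ for which a common zero exists. We compute the fiber of $\Gamma$ over $x\in\mathbb P^n(\bar k)$.

- If $x\in X$, then all $h_j(x)=0$, while some $f_i(x)\ne0$. The fiber is empty.
- If $x\notin X$, then some $h_j(x)\ne0$. The fiber is given by $n+1$ affine-linear equations, the $i$-th one in the variables $y_{i1},\dots,y_{iJ}$ only, and each is nontrivial. Since the sets of variables are disjoint, the fiber has dimension $M-(n+1)$.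

Hence $\dim B\le\dim\Gamma\le n+M-(n+1)=M-1$, so $B\ne\mathbb A^M$. Some nonzero $R\in k[y]$ vanishes on $B$, and any such $R$ has the required property.

**Step 2: bound the degree.** Take $R(y)=\operatorname{Res}\bigl(f_0+\sum_jy_{0j}h_j,\dots,f_n+\sum_jy_{nj}h_j\bigr)$. The coefficients of the $i$-th form are polynomials of degree $\le1$ in the $y_{ij}$, and $\operatorname{Res}$ has degree $d^n$ in the coefficients of each of the $n+1$ forms. So $\deg R\le(n+1)d^n$. It vanishes at $\tau\in\bar k^M$ exactly when $\tau\in B$. Since $B\ne\mathbb A^M$, $R$ is nonzero. $\square$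

The degree bound will be used only for large $d$ and for Theorem 2.

**Infinite fields.** If $k$ is infinite, a nonzero polynomial does not vanish on all of $k^M$. Choose $\tau\in k^M$ with $R(\tau)\ne0$. Then Lemma 5 with $n'=n$ and $F_i=f_i+\sum_j\tau_{ij}h_j$ gives the extension. This proves Theorem 1 for infinite $k$, and also Theorem 2, because $i$ does not depend on $\phi$ or $d$.

From now on $k=\mathbb F_q$.

## 5. Lifts over $\mathbb F_2$ that no perturbation repairs

Over $\mathbb F_q$ the argument stops at the words "choose $\tau\in k^M$ with $R(\tau)\ne0$": a nonzero polynomial may vanish at every point of $\mathbb F_q^M$. This really happens.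

**Example 7.** Let $k=\mathbb F_2$ and work on $\mathbb P^1$ with coordinates $x_0,x_1$. Put
$$H=x_0^4+x_0x_1^3+x_1^4,\qquad e=x_0^2+x_0x_1+x_1^2 .$$
The polynomial $T^4+T+1$ has no root in $\mathbb F_2$ and is not $(T^2+T+1)^2=T^4+T^2+1$, so it is irreducible. Hence $X=\{H=0\}$ is one closed point with residue field $\mathbb F_{16}$, generated by $\theta=x_0/x_1$. Let $\phi:X\to X$ be the Frobenius (squaring on functions), so that $i\circ\phi=(\theta^2:1)$. Line bundles on $X$ are trivial, and we may take $d=4$ with $A=\mathscr O(1)|_X$. As $e$ does not vanish on $X$, we may define $\psi:\phi^*A\simeq A^4$ by sending the generator $\phi^*x_1$ to the generator $ex_1^2$; then $\phi^*x_0\mapsto\theta^2ex_1^2=ex_0^2$. So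
$$f_0=e\,x_0^2,\qquad f_1=e\,x_1^2$$
are lifts. The forms of degree $4$ vanishing on $X$ are the multiples of $H$, so we take $J=1$, $h_1=H$, whose zero set is $X$; Lemma 6 applies to these data, since its proof uses only that the $h_j$ are forms of degree $d$ vanishing on $X$ with common zero set $X(\bar k)$. The candidates over $\mathbb F_2$ are $(f_0+aH,\ f_1+bH)$ with $a,b\in\mathbb F_2$. Let $\omega$ be a root of $T^2+T+1$, and note $H(\omega,1)=\omega^4+\omega+1=1$.

- At $(\omega:1)$ we have $e=0$, $H=1$: both forms vanish if $(a,b)=(0,0)$.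
- At $(1:0)$ we have $f=(1,0)$, $H=1$: both vanish if $(a,b)=(1,0)$.
- At $(0:1)$ we have $f=(0,1)$, $H=1$: both vanish if $(a,b)=(0,1)$.
- At $(1:1)$ we have $f=(1,1)$, $H=1$: both vanish if $(a,b)=(1,1)$.

All four candidates fail. (Another choice of $\psi$ would rescue this $\phi$: the pair $(x_0^2x_1^2+H,\ x_1^4)$ restricts to $(\theta^2:1)$, and has no common zero, since $x_1=0$ gives $H=x_0^4$. The example shows only that Lemma 6 gives nothing over $k$ for the given lifts.)

## 6. Ratios of auxiliary coordinates as coefficients, when $d$ is large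

The polynomial $R$ does have many non-zeros over large extensions of $k$. But a form with coefficients in an extension does not define a morphism over $k$. The way around is to let the equations themselves produce elements of the extension.

Add coordinates $z_0,z_1$ with $X\subset\{z=0\}$, and demand $z_0^d=h(x)$ and $g(z_0,z_1)=0$, where $g\in k[S,T]_d$ has $g(1,T)$ monic irreducible of degree $d$. At a common zero with $z_0\ne0$ the ratio $\theta=z_1/z_0$ is a root of $g(1,T)$, so it generates $\mathbb F_{q^d}$. If $P\in k[S,T]_d$, then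
$$P(z_0,z_1)=z_0^d\,P(1,\theta)=P(1,\theta)\,h(x).$$
So the term $P(z_0,z_1)$, a form over $k$ vanishing on $X$, acts at the common zero like $\tau h(x)$ with $\tau=P(1,\theta)\in\mathbb F_{q^d}$.

**Trying it on Example 7.** In $\mathbb P^3$ over $\mathbb F_2$ take the forms
$$ex_0^2+z_0^3z_1,\qquad ex_1^2,\qquad z_0^4-H,\qquad z_1^4+z_1z_0^3+z_0^4 .$$
Consider a common zero. From $ex_1^2=0$, either $x_1=0$ or $e=0$. If $x=0$, then $z_0=0$ and then $z_1=0$. If $x_1=0$ and $x_0\neq 0$, scale to $x_0=1$: then $e=H=1$, $z_0^4=1$, and $\theta=z_1/z_0$ satisfies $\theta^4+\theta+1=0$; the first form is $1+\theta\ne0$. If $x_1\ne0$, scale to $x_1=1$: then $e=0$ and $x_0$ is a root of $T^2+T+1$, so $H(x)=1$, $z_0\ne0$, and the first form is $\theta H(x)\ne0$. So there is no common zero, and by Lemma 5 this map of $\mathbb P^3$ extends $\phi$, with the very lifts for which $\mathbb P^1$ was too small.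

In general there is one pair $(z_0^{(j)},z_1^{(j)})$ for each $h_j$. The equations cannot tell a root of $g(1,T)$ from its conjugates, and the roots $\theta_j$ for different $j$ are independent of each other. So the $P$'s must work for every tuple of roots, which we arrange by counting. Put
$$\delta_d=(n+1)d^n .$$

**Lemma 8.** Let $k=\mathbb F_q$ and let $d\ge2$ satisfy $d^J\delta_d<q^d$. Then every $\phi$ with $\phi^*\mathscr L\simeq\mathscr L^d$ extends to $\mathbb P^{n+2J}$, for the embedding $X\subset\mathbb P^n=\{z=0\}\subset\mathbb P^{n+2J}$.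

**Step 1: the forms.** With $g$ as above and variables $z_0^{(j)},z_1^{(j)}$ ($1\le j\le J$), put
$$G_{j,0}=(z_0^{(j)})^d-h_j(x),\qquad G_{j,1}=g(z_0^{(j)},z_1^{(j)}),\qquad F_i=f_i(x)+\sum_jP_{ij}(z_0^{(j)},z_1^{(j)}),$$
with $P_{ij}\in k[S,T]_d$ such that $\deg P_{ij}(1,T)\le d-1$, still to be chosen. All have degree $d$. On $X$, where $z=0$ and $h_j=0$, we get $F_i|_X=u_i$ and $G_{j,0}|_X=G_{j,1}|_X=0$.

**Step 2: choose the $P_{ij}$.** Let $R$ be as in Lemma 6, with $\deg R\le\delta_d$. Each $P_{ij}$ has $d$ free coefficients, so there are $q^{dM}$ tuples $(P_{ij})$. Fix a tuple $(\theta_1,\dots,\theta_J)$ of roots of $g(1,T)$ in $\mathbb F_{q^d}$. Since $1,\theta_j,\dots,\theta_j^{d-1}$ is a basis of $\mathbb F_{q^d}$ over $k$, the map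
$$(P_{ij})\longmapsto\bigl(P_{ij}(1,\theta_j)\bigr)\in\mathbb F_{q^d}^M$$
is bijective. By the Schwartz–Zippel bound at most $\delta_dq^{d(M-1)}$ tuples $(P_{ij})$ satisfy $R(P_{ij}(1,\theta_j))=0$. There are at most $d^J$ tuples of roots, so at most $d^J\delta_dq^{d(M-1)}<q^{dM}$ tuples $(P_{ij})$ are bad for some $(\theta_j)$. Choose one that is good for all.

**Step 3: no common zero.** Let $(x,z)$ with coordinates in $\bar k$ be a zero of all the forms. Fix $j$. If $z_0^{(j)}=0$, then $h_j(x)=0$ and $G_{j,1}=0$ reads $(z_1^{(j)})^d=0$, so $z^{(j)}=0$; let $\theta_j$ be any root of $g(1,T)$, and note $P_{ij}(z^{(j)}_0,z^{(j)}_1)=0=P_{ij}(1,\theta_j)h_j(x)$. If $z_0^{(j)}\ne0$, let $\theta_j=z_1^{(j)}/z_0^{(j)}$, a root of $g(1,T)$; then $P_{ij}(z_0^{(j)},z_1^{(j)})=(z_0^{(j)})^dP_{ij}(1,\theta_j)=P_{ij}(1,\theta_j)h_j(x)$. In all cases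
$$f_i(x)+\sum_jP_{ij}(1,\theta_j)h_j(x)=0\qquad(0\le i\le n).$$
As $R(P_{ij}(1,\theta_j))\ne0$, Lemma 6 gives $x=0$. Then $(z_0^{(j)})^d=h_j(0)=0$, so $z^{(j)}=0$ for all $j$ as above. So the only common zero is the trivial one, and Lemma 5 finishes the proof. $\square$

Since $n$ and $J$ do not depend on $d$, and $q^d$ outgrows $d^J(n+1)d^n$, Lemma 8 covers all sufficiently large $d$. It stops at small $d$: the ratio $\theta$ is a root of a polynomial of degree $d$ over $k$, so it stays in a field of degree at most $d$, and when $d^J\delta_d\ge q^d$ the count gives nothing. But $d$ is dictated by $\phi$, and all forms must have the same degree $d$.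

## 7. Backward orbits of $T^d-T^{d-1}$

To leave the small field we climb. Use several ratios $T_\nu=z_\nu/z_0$, where $T_\nu$ is a root of a polynomial of degree $d$ over the field generated by $T_{\nu-1}$, say $Q(T_\nu)=T_{\nu-1}$, with $Q\in k[T]$ monic of degree $d$. If $Q$ has zero constant term, this homogenizes to an equation of degree $d$ whose only term without $z_0$ is $z_\nu^d$, so that $z_0=0$ still forces all $z_\nu=0$. The chain starts with $T_0=z_0/z_0=1$.

Not every $Q$ makes the chain climb. For $Q=T^d$ the constant chain $T_\nu=1$ is allowed, and nothing is gained. What we need is that $1$ is not periodic under $Q$. We take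
$$Q(T)=T^d-T^{d-1},\qquad Q(1)=0,\quad Q(0)=0,$$
where $Q(0)=0$ uses $d\ge2$. The orbit of $1$ is $1\mapsto0\mapsto0\mapsto\cdots$.

**Definition.** A *$Q$-chain* is a sequence $(T_0,T_1,T_2,\dots)$ in $\bar k$ with $T_0=1$ and $Q(T_\nu)=T_{\nu-1}$ for all $\nu\ge1$.

Since $\bar k$ is algebraically closed, $Q$-chains exist, and every finite sequence with these properties extends to a $Q$-chain.

**A small chain.** Let $q=2$, $d=2$, so $Q=T^2+T$. Then $T_1^2+T_1=1$, so $T_1$ generates $\mathbb F_4$. Next, $T_2^2+T_2=T_1$ gives $(T_2^2+T_2)^2+(T_2^2+T_2)+1=T_2^4+T_2+1=0$, so $T_2$ generates $\mathbb F_{16}$. The equation $T_3^2+T_3=T_2$ is solvable in $\mathbb F_{16}$, because the trace of $T_2$ to $\mathbb F_2$ is the coefficient of $T^3$ in $T^4+T+1$, which is $0$. So the degree does not grow at every step. But it cannot stall for long, as the next lemma shows.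

**Lemma 9.** Let $(T_\nu)$ be a $Q$-chain and $N\ge0$. (i) $[k(T_N):k]\le d^N$. (ii) If $T_N\in\mathbb F_{q^e}$, then $N<q^e$.

*Proof.* (i) $T_N$ is a root of $Q^{\circ N}(T)-1\in k[T]$, which is monic of degree $d^N$ for $N\ge1$; for $N=0$, $T_0=1$.

(ii) Since $T_{\nu-1}=Q(T_\nu)$ and $Q$ has coefficients in $k$, all of $T_0,\dots,T_N$ lie in $\mathbb F_{q^e}$. Suppose $N+1>q^e$. Then $T_a=T_b$ for some $a<b\le N$. Applying $Q^{\circ(b-a)}$ we get $Q^{\circ(b-a)}(T_a)=Q^{\circ(b-a)}(T_b)=T_a$, so $T_a$ is periodic under $Q$. Then $T_0=Q^{\circ a}(T_a)=1$ is periodic too. But the orbit of $1$ is $1,0,0,\dots$ and never returns to $1$, a contradiction. $\square$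

So terms far out in a chain have large degree, while (i) bounds that degree from above. Together these allow us to choose $M$ terms, each far out relative to the field generated by the previous ones, so that they satisfy no algebraic relation of bounded degree over $k$.

**Lemma 10.** Let $\delta\ge1$ and $M\ge1$. There are integers $N_1,\dots,N_M\ge1$, depending only on $q,d,\delta,M$, such that for every nonzero $R\in k[y_1,\dots,y_M]$ of degree $\le\delta$ and all $\tau_1,\dots,\tau_M\in\bar k$ with $\tau_\rho$ the $N_\rho$-th term of some $Q$-chain (the chains may be the same or different for different $\rho$), we have $R(\tau_1,\dots,\tau_M)\ne0$.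

**Step 1: choose the $N_\rho$.** Put $E_0=1$. For $\rho=1,\dots,M$ choose inductively
$$N_\rho\ge q^{\delta!\,E_{\rho-1}},\qquad E_\rho=(d^{N_\rho})!\,E_{\rho-1},\tag{2}$$
and put $K_\rho=\mathbb F_{q^{E_\rho}}$ for $0\le\rho\le M$. Then $k=K_0\subset K_1\subset\dots\subset K_M$.

**Step 2: locate $\tau_\rho$.** By Lemma 9(i) the degree of $\tau_\rho$ over $k$ is at most $d^{N_\rho}$, so it divides $(d^{N_\rho})!$ and hence $E_\rho$. Thus $\tau_\rho\in K_\rho$. On the other hand, a root of a nonzero polynomial of degree $\le\delta$ over $K_{\rho-1}$ has degree $m\le\delta$ over $K_{\rho-1}$; as $m\mid\delta!$, it lies in $\mathbb F_{q^{\delta!E_{\rho-1}}}$. If $\tau_\rho$ were in that field, Lemma 9(ii) would give $N_\rho<q^{\delta!E_{\rho-1}}$, contrary to (2). So $\tau_\rho$ is not a root of any nonzero polynomial of degree $\le\delta$ over $K_{\rho-1}$.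

**Step 3: substitute one variable at a time.** We show by induction on $\rho$ that $R(\tau_1,\dots,\tau_\rho,y_{\rho+1},\dots,y_M)$ is a nonzero element of $K_\rho[y_{\rho+1},\dots,y_M]$. For $\rho=0$ this is the hypothesis. Suppose it holds for $\rho-1$. View $R(\tau_1,\dots,\tau_{\rho-1},y_\rho,\dots,y_M)$ as a polynomial in $y_{\rho+1},\dots,y_M$ with coefficients in $K_{\rho-1}[y_\rho]$; these coefficients have degree $\le\delta$, and at least one is nonzero. By Step 2 it does not vanish at $\tau_\rho$. This gives the claim for $\rho$. For $\rho=M$ it says $R(\tau_1,\dots,\tau_M)\ne0$. $\square$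

## 8. Proof of Theorem 1 over $\mathbb F_q$

Keep the embedding $X\subset\mathbb P^n$, the forms $h_j$ and the lifts $f_i$ of Section 3.

**Step 1: write down the forms.** Take $R$ from Lemma 6, let $\delta\ge\max(1,\deg R)$, and apply Lemma 10 with the $M=(n+1)J$ indices $\rho$ being the pairs $(i,j)$ in some order. This gives integers $N_{ij}\ge1$. Put $N^{(j)}=\max_iN_{ij}$. Introduce variables $z_\nu^{(j)}$ for $1\le j\le J$, $0\le\nu\le N^{(j)}$, and the forms of degree $d$
$$G_{j,0}=(z_0^{(j)})^d-h_j(x),\tag{3}$$
$$G_{j,\nu}=(z_\nu^{(j)})^d-(z_\nu^{(j)})^{d-1}z_0^{(j)}-z_{\nu-1}^{(j)}(z_0^{(j)})^{d-1}\qquad(1\le\nu\le N^{(j)}),\tag{4}$$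
$$F_i=f_i(x)+\sum_{j=1}^J(z_0^{(j)})^{d-1}z^{(j)}_{N_{ij}}\qquad(0\le i\le n).\tag{5}$$
There is one $F_i$ for each $x_i$ and one $G_{j,\nu}$ for each $z_\nu^{(j)}$.

**Step 2: check the restriction to $X$.** On $X\subset\{z=0\}$ we have $F_i|_X=f_i|_X=u_i$. Also $G_{j,0}|_X=-h_j|_X=0$ and $G_{j,\nu}|_X=0$ for $\nu\ge1$. By Lemma 5 it remains to show that the forms have no nontrivial common zero.

**Step 3: read off chains from a common zero.** Let $(x,z)$ be a common zero with coordinates in $\bar k$. We claim that for each $j$ there is a $Q$-chain $(T_\nu^{(j)})$ with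
$$(z_0^{(j)})^{d-1}z^{(j)}_{N_{ij}}=T^{(j)}_{N_{ij}}\,h_j(x)\qquad\text{for all }i.\tag{6}$$

- If $z_0^{(j)}=0$, then (3) gives $h_j(x)=0$, and (4) reads $(z_\nu^{(j)})^d=0$ since $d\ge2$. So $z^{(j)}=0$. Choose any $Q$-chain; both sides of (6) are $0$.
- If $z_0^{(j)}\ne0$, put $T_\nu^{(j)}=z_\nu^{(j)}/z_0^{(j)}$. Then $T_0^{(j)}=1$. Dividing $G_{j,\nu}=0$ by $(z_0^{(j)})^d$ gives $(T_\nu^{(j)})^d-(T_\nu^{(j)})^{d-1}=T_{\nu-1}^{(j)}$, that is, $Q(T_\nu^{(j)})=T_{\nu-1}^{(j)}$. So this is the beginning of a $Q$-chain, which we extend. By (3), $(z_0^{(j)})^{d-1}z^{(j)}_{N_{ij}}=(z_0^{(j)})^dT^{(j)}_{N_{ij}}=T^{(j)}_{N_{ij}}h_j(x)$.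

**Step 4: conclude.** Put $\tau_{ij}=T^{(j)}_{N_{ij}}$, the $N_{ij}$-th term of a $Q$-chain. By (5) and (6) the equations $F_i=0$ become
$$f_i(x)+\sum_j\tau_{ij}h_j(x)=0\qquad(0\le i\le n).$$
By Lemma 10, $R(\tau)\ne0$. By Lemma 6 these $n+1$ forms have no common zero in $\mathbb P^n(\bar k)$, so $x=0$. Then $h_j(x)=0$, so $z_0^{(j)}=0$ by (3), and $z^{(j)}=0$ for all $j$ as in Step 3. Hence $(x,z)=0$: there is no nontrivial common zero, and $\phi$ extends to $\mathbb P^{n'}$ with $n'=n+\sum_j(N^{(j)}+1)$. Together with Section 4 this proves Theorem 1 for every field. $\blacksquare$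

## 9. One embedding for all maps and all degrees: proof of Theorem 2

For infinite $k$ this was done in Section 4. Let $k=\mathbb F_q$. The number of extra variables used so far depends on $d$, and for the construction of Section 8 it might grow without bound as $d$ grows. Lemma 8 caps it.

**Step 1: for fixed $d$, the number of extra variables does not depend on $\phi$.** The numbers $n,J,M$ depend only on $X$ and $\mathscr L$. By Lemma 6 we may take $R$ with $\deg R\le\delta_d=(n+1)d^n$ for every $\phi$ with this $d$. Use $\delta=\delta_d$ in Section 8. The integers $N_{ij}$ then depend only on $q,d,\delta_d,M$, so one choice serves all these $\phi$, with the same number $e(d)=\sum_j(N^{(j)}+1)$ of extra variables.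

**Step 2: for large $d$, $2J$ extra variables suffice.** Choose $d_0\ge2$ such that $d^J(n+1)d^n<q^d$ for all $d\ge d_0$. Lemma 8 applies to all $d\ge d_0$ and all $\phi$ with $\phi^*\mathscr L\simeq\mathscr L^d$.

**Step 3: pad to a common dimension.** Let $e$ be the maximum of $2J$ and of the finitely many $e(d)$ with $2\le d<d_0$. Put $n'=n+e$ and let $i'$ be $X\subset\mathbb P^n\subset\mathbb P^{n'}$, with $\mathbb P^n$ given by the vanishing of the last $e$ coordinates. Then $i'^*\mathscr O(1)=A$ is a positive power of $\mathscr L$. Given $\phi$ with $\phi^*\mathscr L\simeq\mathscr L^d$, $d\ge2$, use the forms of Section 8 if $d<d_0$ and those of Lemma 8 if $d\ge d_0$, in as many of the extra variables as they need. For each remaining variable $w$ add the form $w^d$. It vanishes on $X$, and its vanishing forces $w=0$, so there is still no nontrivial common zero. By Lemma 5, $\phi$ extends to $\mathbb P^{n'}$. $\blacksquare$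

## 10. Which self-maps extend: proof of Theorem 3

**Step 1: each condition suffices.** Condition (c) is Theorem 1.

Suppose (a): $\phi$ is $X\to\operatorname{Spec}k\xrightarrow{p}X$. For any closed immersion $i:X\hookrightarrow\mathbb P^n$, the constant morphism $\mathbb P^n\to\operatorname{Spec}k\xrightarrow{i\circ p}\mathbb P^n$ extends $\phi$.

Suppose (b). Replacing $\mathscr L$ by a power, which still satisfies $\phi^*\mathscr L\simeq\mathscr L$, we may assume it is very ample, and we embed $X$ by its complete linear system. As $\phi$ is an automorphism, $\phi^*:H^0(X,\mathscr L)\to H^0(X,\phi^*\mathscr L)$ is bijective. Composing with an isomorphism $\phi^*\mathscr L\simeq\mathscr L$ gives a linear automorphism of $H^0(X,\mathscr L)$, hence an automorphism of the projective space, and it extends $\phi$.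

**Step 2: an extension determines a degree.** Conversely, let $i:X\hookrightarrow\mathbb P^n$ be a closed immersion and $\Phi:\mathbb P^n\to\mathbb P^n$ with $\Phi i=i\phi$. If $n=0$, then $X\ne\emptyset$ forces $X=\operatorname{Spec}k$, and (a) holds. Let $n\ge1$. Then $\Phi^*\mathscr O(1)\simeq\mathscr O(d)$ for some $d$, and $d\ge0$ because this bundle is globally generated. The bundle $\mathscr L=i^*\mathscr O(1)$ is ample, and
$$\phi^*\mathscr L=\phi^*i^*\mathscr O(1)=i^*\Phi^*\mathscr O(1)\simeq\mathscr L^d .$$

**Step 3: the three values of $d$.**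

If $d\ge2$, then (c) holds.

If $d=0$, then $\Phi$ is given by constants, so $i\phi$ factors as $X\to\operatorname{Spec}k\xrightarrow{p}\mathbb P^n$ for a $k$-point $p$. Since $X\neq\emptyset$, the image point of $p$ lies in $i(X)$. A $k$-point of $\mathbb P^n$ whose image lies in the closed subscheme $i(X)$ factors through it, so $p=i\circ p'$ with $p':\operatorname{Spec}k\to X$. As $i$ is a monomorphism, $\phi$ is $X\to\operatorname{Spec}k\xrightarrow{p'}X$, and (a) holds.

If $d=1$, then $\Phi$ is given by $n+1$ linear forms in $n+1$ variables without common zero. They are linearly independent, so $\Phi$ is an automorphism. Hence $i\phi=\Phi i$ is a closed immersion, and since $i$ is separated, $\phi$ is a closed immersion. It remains to see that it is onto, as schemes. The chain of closed subschemes $X\supset\phi(X)\supset\phi^2(X)\supset\cdots$ stabilizes because $X$ is noetherian, so $\phi^{r+1}(X)=\phi^r(X)$ for some $r$. The morphism $\phi^r$ is an isomorphism of $X$ onto $\phi^r(X)$, and it takes the closed subscheme $\phi(X)\subset X$ to $\phi^{r+1}(X)=\phi^r(X)$.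 Therefore $\phi(X)=X$ as schemes, and $\phi$ is an automorphism. As $\phi^*\mathscr L\simeq\mathscr L$, (b) holds. $\blacksquare$
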